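# An almost disjoint game that the Builder need not win

## 1. The game, and why the Builder wins it under CH

Two sets $A,B\subseteq\omega$ are almost disjoint if $A\cap B$ is finite. An almost disjoint family, or AD family, is a family of infinite subsets of $\omega$ that are pairwise almost disjoint. It is maximal (MAD) if no infinite subset of $\omega$ outside the family is almost disjoint from all its members. The cardinal $\mathfrak a$ is the least size of an infinite MAD family.

Two players, the Builder and the Spoiler, construct an AD family together. Fix in advance a partition $\{P_n:n<\omega\}$ of $\omega$ into infinitely many infinite sets, and count these sets as already played. There are $\omega_1$ rounds. In each round $\alpha<\omega_1$, limit rounds included, the Spoiler first plays an infinite set $S_\alpha\subseteq\omega$, and then the Builder plays an infinite set $B_\alpha\subseteq\omega$. Every move must be almost disjoint from every set played before it, including the $P_n$. At the end we have the AD family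
$$\mathcal A=\{P_n:n<\omega\}\cup\{S_\alpha,B_\alpha:\alpha<\omega_1\}$$
of size $\aleph_1$. The Builder wins if $\mathcal A$ is MAD; otherwise the Spoiler wins. The choice of partition does not matter, since a permutation of $\omega$ carries any such partition to any other.

A position is the sequence of moves made so far. A strategy for a player is a function that assigns a legal move to every position in which that player is to move. (If it is defined only on positions consistent with itself, extend it arbitrarily; the runs that follow it do not change.) At any moment only countably many sets have been played, and they form a countably infinite AD family $\mathcal C$, the position family.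

We need some bookkeeping. For an infinite AD family $\mathcal C$ let $I(\mathcal C)$ be the set of all $D\subseteq\omega$ that are almost contained in (contained up to a finite set in) a finite union of members of $\mathcal C$. Call $D$ $\mathcal C$-positive if $D\notin I(\mathcal C)$. Here is what we shall use.

- $I(\mathcal C)$ contains the finite sets and is closed under subsets and finite unions. If $\mathcal C\subseteq\mathcal C'$, then $I(\mathcal C)\subseteq I(\mathcal C')$.
- If $D$ has infinite intersection with infinitely many members of $\mathcal C$, then $D$ is positive. Indeed, if $D$ were almost contained in $C_1\cup\dots\cup C_r$, take a member $C\ne C_1,\dots,C_r$ with $D\cap C$ infinite; then $C$ meets some $C_j$ in an infinite set, which is false. In particular $\omega$ is positive.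
- An infinite $D$ almost disjoint from all members of $\mathcal C$ is positive, because an infinite set almost contained in a finite union meets one of the pieces in an infinite set.
- The statement $D\in I(\mathcal C)$ is absolute between transitive models containing $D$ and $\mathcal C$, since it only asks for finitely many members of $\mathcal C$ and a finite error.

Given a countably infinite AD family with an injective enumeration $\mathcal C=\{C_n:n<\omega\}$, put
$$F_k=\omega\setminus(k\cup C_0\cup\dots\cup C_{k-1}).\tag{1}$$
The $F_k$ decrease, $F_k\cap k=\emptyset$, $\omega\setminus F_k\in I(\mathcal C)$, and $F_k\cap C_n=\emptyset$ for $k>n$. Each $F_k$ is infinite: otherwise $\omega=F_k\cup(\omega\setminus F_k)$ would lie in $I(\mathcal C)$.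

**Lemma 1 (diagonal unions).** Let $u_k\subseteq F_k$ be finite for every $k$, and let $U=\bigcup_ku_k$. Then $U\cap C_n$ is finite for every $n$. If infinitely many $u_k$ are nonempty, then $U$ is infinite.

*Proof.* Since $F_k\cap C_n=\emptyset$ for $k>n$, we have $U\cap C_n\subseteq\bigcup_{k\le n}u_k$, a finite set. A nonempty $u_k$ contains an element $\ge k$, so infinitely many nonempty $u_k$ make $U$ unbounded. $\square$

This settles the simplest cases. Taking $u_k=\{\min F_k\}$, we see that no countably infinite AD family is maximal. Hence there is always a legal move, the game always runs through all $\omega_1$ rounds, and $\mathfrak a\ge\aleph_1$. The same game with only countably many rounds would always be won by the Spoiler. With $\omega_1$ rounds the Builder has a chance, and under CH he has just enough time.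

**Proposition 2 (CH).** The Builder has a strategy such that in every run following it, with resulting family $\mathcal A$, for every $D\notin I(\mathcal A)$ there is $\eta<\omega_1$ with $|D\cap B_\alpha|=\omega$ for all $\alpha\ge\eta$. In particular the Builder has a winning strategy. All this holds even if the Spoiler plays a nonempty countable family in each round.

*Proof.* Let $\mathcal P(\omega)=\{D_\xi:\xi<\omega_1\}$. In round $\alpha$ let $\mathcal C=\{C_n:n<\omega\}$ be the position family after the Spoiler's move, let $F_k$ be as in (1), and put $W=\{\xi<\alpha:D_\xi\notin I(\mathcal C)\}$. If $\xi\in W$, then every $D_\xi\cap F_k$ is infinite: otherwise $D_\xi\subseteq(D_\xi\cap F_k)\cup(\omega\setminus F_k)$ would be in $I(\mathcal C)$. Let $(L_k)_{k<\omega}$ list the countable set $\{D_\xi:\xi\in W\}\cup\{\omega\}$ with each element occurring infinitely often. Pick $b_k\in L_k\cap F_k$ and play $B_\alpha=\{b_k:k<\omega\}$. By Lemma 1 this is legal. Since $b_k\ge k$, and $b_k\in D_\xi$ whenever $L_k=D_\xi$, the set $B_\alpha\cap D_\xi$ is infinite for every $\xi\in W$.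

Now let $D=D_\xi\notin I(\mathcal A)$. Every position family $\mathcal C$ is contained in $\mathcal A$, so $D_\xi\notin I(\mathcal C)$ throughout the run. Thus $\xi\in W$ in every round $\alpha>\xi$, and $|B_\alpha\cap D|=\omega$ for all $\alpha>\xi$. If $D$ is infinite and almost disjoint from every member of $\mathcal A$, then $D\notin I(\mathcal A)$, so $D$ meets some $B_\alpha$ in an infinite set, a contradiction. So $\mathcal A$ is MAD. The proof used only that position families are countable, so the Spoiler may play countable families. $\square$

What changes without CH? The Builder survived because he could list all the possible threats $D$ in order type $\omega_1$. If $\mathfrak c\ge\aleph_2$, there are too many threats for $\omega_1$ rounds. The equation $\mathfrak a=\aleph_1$ may still hold, and it says that *some* MAD family of size $\aleph_1$ exists. Whether the Builder can arrive at one while an opponent chooses half of the sets is a different matter.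

## 2. Separating $\mathfrak a=\aleph_1$ from a winning strategy

Write $\mathfrak a_{Builder}=\aleph_1$ if the Builder has a winning strategy. If he has one, then any run following it produces a MAD family of size $\aleph_1$, so $\mathfrak a=\aleph_1$. The problem is whether this can fail to reverse: is it consistent that $\mathfrak a=\aleph_1$ and the Builder has no winning strategy? It comes from "Construction With Opposition: Cardinal Invariants And Games" (https://www.matmor.unam.mx/~michael/preprints_files/JMV6.pdf). Analogous games exist for the tower number $\mathfrak t$ and the ultrafilter number $\mathfrak u$, and there $\mathfrak t<\mathfrak t_{Builder}$ and $\mathfrak u<\mathfrak u_{Builder}$ are each known to be relatively consistent with ZFC. The answer for $\mathfrak a$ is also yes.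

Recall that for a stationary set $T\subseteq\omega_2$, the principle $\diamondsuit_{\omega_2}(T)$ says that there are sets $d_\gamma\subseteq\gamma$ $(\gamma\in T)$ such that for every $d\subseteq\omega_2$ the set $\{\gamma\in T:d\cap\gamma=d_\gamma\}$ is stationary. By Jensen's theorem, $V=L$ implies CH and $\diamondsuit_\kappa(T)$ for all regular uncountable $\kappa$ and stationary $T\subseteq\kappa$. Let
$$S^2_1=\{\gamma<\omega_2:\operatorname{cf}\gamma=\omega_1\}.$$

**Theorem A.** If ZFC is consistent, so is ZFC + "$\mathfrak a=\aleph_1$ and the Builder has no winning strategy". Precisely: if $V\models\mathrm{CH}+\diamondsuit_{\omega_2}(S^2_1)$ (for example if $V=L$), then some ccc forcing extension of $V$ satisfies $\mathfrak a=\aleph_1$ and the Builder has no winning strategy.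

Recall also that $\mathfrak b$ is the least size of a subset of $\omega^\omega$ unbounded under eventual domination, that $\operatorname{cov}(\mathcal M)$ is the least number of meager sets covering $2^\omega$, and that $\aleph_1\le\mathfrak b\le\mathfrak a$.

**Theorem B.** From the same hypothesis one can moreover have $\mathfrak a=\mathfrak b=\aleph_1<\operatorname{cov}(\mathcal M)=\mathfrak c=\aleph_2$ and the game undetermined, in this strong form: the Builder has no winning strategy even if he may play a nonempty countable family in every round, and the Spoiler has no winning strategy even if he may play a nonempty countable family in every round. Conversely, CH implies that the Builder has a winning strategy, so $\mathfrak c=\aleph_2$ is the least possible value.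

Two things are not decided here: the value of $\operatorname{non}(\mathcal M)$ in these models, and whether $\mathfrak a=\aleph_1$ is consistent with the Spoiler having a winning strategy.

## 3. Mathias–Prikry forcing spoils one run, and may spoil too much

A natural plan is to start with CH and a MAD family $\mathcal A$ of size $\aleph_1$, and then to defeat the Builder's strategies one at a time. Given a strategy, play some run against it, obtaining a family $\mathcal B$, and force an infinite set almost disjoint from all of $\mathcal B$. The run is then lost for the Builder. Iterate $\omega_2$ times, so that every strategy of the final model has been dealt with at some stage. All the while, $\mathcal A$ should stay MAD, to witness $\mathfrak a=\aleph_1$.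

**Definition (the forcing $\mathbb M(\mathcal B)$).** For an infinite AD family $\mathcal B$ let $\mathbb M(\mathcal B)$ be the set of pairs $(s,F)$ with $s\in[\omega]^{<\omega}$, $\omega\setminus F\in I(\mathcal B)$ and $\max s<\min F$ (where $\max\emptyset=-1$). Put $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F'\subseteq F$ and $s'\setminus s\subseteq F$. The largest element is $(\emptyset,\omega)$.

Here $s$ is a finite piece of the new set, and all later elements must come from $F$. For example, if $B\in\mathcal B$, the condition $(\emptyset,\omega\setminus B)$ promises that the new set is disjoint from $B$.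

**Lemma 3.** $\mathbb M(\mathcal B)$ is $\sigma$-centered, hence ccc, and adds an infinite set almost disjoint from every member of $\mathcal B$.

*Proof.* Finitely many conditions with the same $s$ have a common extension: intersect their second coordinates. There are only countably many $s$, so the forcing is $\sigma$-centered. Let $G$ be generic and $g=\bigcup\{s:(s,F)\in G\}$. Every $F$ occurring in a condition is infinite, since $\omega\notin I(\mathcal B)$. So $(s,F)$ extends to $(s\cup\{\min F\},F\setminus(\min F+1))$, and by genericity $g$ is infinite. Let $B\in\mathcal B$. Then $(s,F\setminus B)\le(s,F)$ is a condition, so some $(s,F)\in G$ has $F\cap B=\emptyset$. Any $(s',F')\in G$ has a common extension $(s'',F'')$ with $(s,F)$, and $s'\subseteq s''\subseteq s\cup F$. Hence $g\subseteq s\cup F$, and $g\cap B\subseteq s$ is finite. $\square$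

The plan breaks if the Spoiler plays carelessly. Assume CH, let $\Sigma$ be the Builder's strategy from Proposition 2, and let the witness $\mathcal A$ be the result of some run following $\Sigma$. When we come to defeat $\Sigma$, nothing stops the Spoiler from repeating the same moves. Then $\mathcal B=\mathcal A$, and by Lemma 3 the forcing $\mathbb M(\mathcal B)$ destroys the maximality of the very family we wanted to keep.

So we need to know how the Spoiler should play against an arbitrary strategy so that destroying $\mathcal B$ does not destroy $\mathcal A$. We must also choose a form of maximality for $\mathcal A$ that survives the limit steps of an iteration. The second point comes first.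

## 4. Luzin systems

Proposition 2 gave more than maximality: every positive set meets all the $B_\alpha$ from some point on. We turn this into a definition.

**Definition (Luzin system).** A Luzin system is a pair $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$, where $\mathcal A$ is an AD family, the $A_\alpha\in\mathcal A$ are pairwise distinct, and for every $D\subseteq\omega$ with $D\notin I(\mathcal A)$ there is $\eta<\omega_1$ such that $|D\cap A_\alpha|=\omega$ for all $\alpha\ge\eta$.

By Proposition 2, CH implies that in every run following the strategy given there, $(\mathcal A,\langle B_\alpha:\alpha<\omega_1\rangle)$ is a Luzin system; the $B_\alpha$ are distinct because they are infinite and pairwise almost disjoint. So under CH there is a Luzin system with $|\mathcal A|=\aleph_1$. Not every MAD family is part of one. Let $\mathcal A_0$ be an infinite MAD family of infinite subsets of the set of even numbers, and $\mathcal A_1$ one for the odd numbers. Then $\mathcal A_0\cup\mathcal A_1$ is MAD: an infinite $D$ contains infinitely many numbers of one parity, and this part meets a member of the corresponding $\mathcal A_i$ in an infinite set. The set of evens and the set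 of odds are both positive, since each has infinitely many members of the family as subsets. But no single member meets both of them in infinite sets, so no sequence $\langle A_\alpha\rangle$ of members can have the Luzin property.

**Fact 4.** If $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)$ is a Luzin system, then $\mathcal A$ is MAD.

*Proof.* If $D$ is infinite and almost disjoint from all members of $\mathcal A$, then $D\notin I(\mathcal A)$, so $|D\cap A_\alpha|=\omega$ for some $\alpha$, a contradiction. $\square$

The gain over mere maximality is that *countably many positive sets can be served at once*: if $D_0,D_1,\dots$ are positive with thresholds $\eta_0,\eta_1,\dots$, then all $A_\alpha$ with $\alpha\ge\sup_n\eta_n$ meet all of the $D_n$ in infinite sets. The even–odd example fails this already for two sets.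

A forcing preserves $\mathfrak l$ if it forces that $\mathfrak l$ is still a Luzin system. All forcings below are ccc, so $\omega_1$ is preserved. To check that a forcing preserves $\mathfrak l$, it suffices to treat names $\dot D$ for subsets of $\omega$ with $\Vdash\dot D\notin I(\mathcal A)$. Indeed, if $D\notin I(\mathcal A)$ in the extension, take a name for $D$ and replace it by the name which equals $\omega$ whenever the given one is in $I(\mathcal A)$; the new name still evaluates to $D$.

**Lemma 5.** A countable forcing $C$ preserves every Luzin system.

*Proof.* Let $\Vdash\dot D\notin I(\mathcal A)$. For $p\in C$ let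
$$E_p=\{m:\exists q\le p\;\;q\Vdash m\in\dot D\},$$
the hull of $\dot D$ below $p$. It is a set in the ground model, and $p\Vdash\dot D\subseteq E_p$. So $E_p\notin I(\mathcal A)$. As $C$ is countable, there is one $\eta<\omega_1$ with $|E_p\cap A_\alpha|=\omega$ for all $p\in C$ and $\alpha\ge\eta$. Suppose $\alpha\ge\eta$ and $p\Vdash\dot D\cap A_\alpha\subseteq k$. Take $m\in E_p\cap A_\alpha$ with $m\ge k$, and $q\le p$ forcing $m\in\dot D$. Then $q$ forces $m\in\dot D\cap A_\alpha$, a contradiction. Hence $\Vdash|\dot D\cap A_\alpha|=\omega$ for all $\alpha\ge\eta$. $\square$

Let us try the same proof for $\mathbb M(\mathcal B)$. A condition $(s,F)$ has a hull, which is positive and so has a threshold $\eta(s,F)<\omega_1$. There are countably many $s$, but uncountably many $F$, and the supremum of the $\eta(s,F)$ over all $F$ may be $\omega_1$. This is exactly where the argument stops. What we need is, for fixed $s$, one threshold that works for all $F$ simultaneously. The Spoiler must arrange this during the game.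

## 5. A Spoiler strategy that keeps Luzin systems alive

Let us describe hulls in a way that does not mention the forcing. For $X\subseteq[\omega]^{<\omega}\times\omega$ and $F\subseteq\omega$ put
$$X[F]=\{m:\exists t\in[F]^{<\omega}\;(t,m)\in X\}.$$
This is monotone in $F$. Read $(t,m)\in X$ as "adding $t$ to the stem can put $m$ into $\dot D$".

**Definition (large).** Let $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)$ be a Luzin system and $\mathcal C$ an infinite AD family. A set $X\subseteq[\omega]^{<\omega}\times\omega$ is $\mathfrak l$-large over $\mathcal C$ if $X[F]\notin I(\mathcal A)$ for every $F$ with $\omega\setminus F\in I(\mathcal C)$.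

If $\mathcal C\subseteq\mathcal C'$ and $X$ is $\mathfrak l$-large over $\mathcal C'$, then it is $\mathfrak l$-large over $\mathcal C$, because $I(\mathcal C)\subseteq I(\mathcal C')$. For example, let $X=\{(t,m):m\in t\}$, which describes the case where $\dot D$ is the new set $\dot g$ itself and $s=\emptyset$. Then $X[F]=F$, and $X$ is $\mathfrak l$-large over $\mathcal C$ exactly when $\omega$ is not the union of a set in $I(\mathcal A)$ and a set in $I(\mathcal C)$. So it is large if $\mathcal C\subseteq\mathcal A$, since then such a union is in $I(\mathcal A)$.

Here is the idea. Suppose $X$ is large over the current position family. The Spoiler plays one set $S$ that contains infinitely many finite sets $t_k$ with $(t_k,m_k)\in X$, where $M=\{m_k:k<\omega\}$ is positive. If later $F$ is such that $S\setminus F$ is finite, then almost all $t_k$ are subsets of $F$, so $M$ is almost contained in $X[F]$. Thus a single positive set $M$, with a single threshold, serves *all* $F$ that almost contain $S$. Now $\omega\setminus F$ is covered, up to a finite set, by finitely many members of $\mathcal B$, and $S$ might be one of them. So the Spoiler does this infinitely often, with sets $S^0,S^1,\dots$; a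 given $F$ can spoil only finitely many of them. Finally, the Spoiler does not know in advance which $X$ will arise from the final $\mathcal B$. Under CH there are only $\aleph_1$ candidates, and he treats them all.

**Lemma 6 (CH).** Let $\mathfrak L$ be a nonempty set of at most $\aleph_1$ Luzin systems. The Spoiler has a strategy such that for every run following it, with resulting family $\mathcal B$, the forcing $\mathbb M(\mathcal B)$ preserves every $\mathfrak l\in\mathfrak L$. This holds even if the Builder plays a nonempty countable family in each round.

*Proof.* By CH let $\langle(X_\xi,\mathfrak l_\xi):\xi<\omega_1\rangle$ list all pairs $(X,\mathfrak l)$ with $X\subseteq[\omega]^{<\omega}\times\omega$ and $\mathfrak l\in\mathfrak L$, repetitions allowed. Every ordinal below $\omega_1$ is uniquely of the form $\omega\xi+i$ with $i<\omega$; the rounds $\omega\xi+i$, $i<\omega$, are devoted to the $\xi$-th pair.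

**Step 1: the strategy.** The purpose is to plant, in each round $\omega\xi+i$, a set $S$ and a positive set $M$ as described above. Write $X=X_\xi$ and $\mathfrak l_\xi=(\mathcal A,\langle A_\alpha\rangle)$. Let $\mathcal C=\{C_n:n<\omega\}$ be the position family and let $F_k$ be as in (1). If $X$ is not $\mathfrak l_\xi$-large over $\mathcal C$, play any legal set. Otherwise, since $\omega\setminus F_k\in I(\mathcal C)$, each $X[F_k]$ is $\mathcal A$-positive. These are countably many sets, so there is $\eta<\omega_1$ with $|A_\alpha\cap X[F_k]|=\omega$ for all $k$ and all $\alpha\ge\eta$. Let $e:\omega\to\omega$ take each value infinitely often. For each $k$ pick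
$$m_k\in A_{\eta+e(k)}\cap X[F_k]\text{ with }m_k\ge k,\qquad t_k\in[F_k]^{<\omega}\text{ with }(t_k,m_k)\in X,\qquad a_k\in F_k,$$
and play
$$S=\bigcup_{k<\omega}(t_k\cup\{a_k\}).$$
By Lemma 1, applied to $u_k=t_k\cup\{a_k\}$, the set $S$ is infinite and almost disjoint from every $C_n$, so it is a legal move. Let $M=\{m_k:k<\omega\}$. For each $j$ there are infinitely many $k$ with $e(k)=j$, and for these $m_k\in A_{\eta+j}$ and $m_k\ge k$. So $M$ has infinite intersection with each of the distinct sets $A_{\eta+j}$, $j<\omega$, and therefore $M\notin I(\mathcal A)$. Denote the objects chosen in round $\omega\xi+i$ by $S_{\omega\xi+i}$, $t^i_k$, $m^i_k$, $M_i$. Only the countability of $\mathcal C$ was used, so the Builder may play countable families.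

**Step 2: one threshold for all $F$.** We show: if $X=X_\xi$ is $\mathfrak l_\xi$-large over the final family $\mathcal B$, then there is $\eta<\omega_1$ such that
$$|X[F]\cap A_\alpha|=\omega\quad\text{for all }\alpha\ge\eta\text{ and all }F\text{ with }\omega\setminus F\in I(\mathcal B).\tag{2}$$
Since every position family is contained in $\mathcal B$, $X$ was large over the position family in each of the rounds $\omega\xi+i$, $i<\omega$. So all the $M_i$ are defined and positive, and we can choose $\eta<\omega_1$ with $|M_i\cap A_\alpha|=\omega$ for all $i<\omega$ and $\alpha\ge\eta$. Note that $\eta$ does not depend on any $F$. Now let $\omega\setminus F$ be almost contained in $C_1\cup\dots\cup C_r$ with $C_j\in\mathcal B$. The sets $S_{\omega\xi+i}$, $i<\omega$, are distinct members of $\mathcal B$, so we may choose $i$ with $S:=S_{\omega\xi+i}\notin\{C_1,\dots,C_r\}$. Then $S$ is almost disjoint from each $C_j$, so $S\setminus F$ is finite. Recall that $t^i_k\subseteq S$ and, because $t^i_k\subseteq F_k$, also $t^i_k\cap k=\emptyset$. If $k>\max(S\setminus F)$, then $t^i_k$ misses $S\setminus F$, so $t^i_k\subseteq F$, and therefore $m^i_k\in X[F]$. Hence $M_i\setminus X[F]$ is finite. As $M_i$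 meets every $A_\alpha$ with $\alpha\ge\eta$ in an infinite set, so does $X[F]$. This proves (2).

**Step 3: preservation.** Now we run the hull argument of Lemma 5 with (2) in place of countability. Let $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)\in\mathfrak L$ and $\Vdash_{\mathbb M(\mathcal B)}\dot D\notin I(\mathcal A)$. For $s\in[\omega]^{<\omega}$ let $X_s$ be the set of all $(t,m)$ such that $t\subseteq\omega\setminus(\max s+1)$ is finite and, for some $F'$, $(s\cup t,F')$ is a condition forcing $m\in\dot D$.

First, $X_s$ is $\mathfrak l$-large over $\mathcal B$. Let $\omega\setminus F\in I(\mathcal B)$. By monotonicity it is enough to show $X_s[F\setminus(\max s+1)]\notin I(\mathcal A)$, so we may assume $\min F>\max s$. Then $(s,F)$ is a condition. If $(s',F')\le(s,F)$ forces $m\in\dot D$, then $t=s'\setminus s$ is a finite subset of $F$, and $(t,m)\in X_s$ because $s\cup t=s'$. So $m\in X_s[F]$. This shows $(s,F)\Vdash\dot D\subseteq X_s[F]$. Since $\dot D$ is forced to be positive, $X_s[F]\notin I(\mathcal A)$.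

Each pair $(X_s,\mathfrak l)$ occurs in our list, so Step 2 applies to it. Let $\eta<\omega_1$ be the supremum of the countably many thresholds obtained, one for each $s$. Suppose $\alpha\ge\eta$ and some condition $(s,F)$ forces $\dot D\cap A_\alpha\subseteq k$. By (2) pick $m\in X_s[F]\cap A_\alpha$ with $m\ge k$, then $t\in[F]^{<\omega}$ with $(t,m)\in X_s$, and $F'$ such that $(s\cup t,F')$ is a condition forcing $m\in\dot D$. Consider $(s\cup t,F\cap F')$. It is a condition, since $\omega\setminus(F\cap F')\in I(\mathcal B)$ and $\max(s\cup t)<\min F'\le\min(F\cap F')$. It extends $(s\cup t,F')$, and it extends $(s,F)$ because $t\subseteq F$. So it forces both $m\in\dot D\cap A_\alpha$ and $\dot D\cap A_\alpha\subseteq k\le m$, a contradiction. Hence $\Vdash|\dot D\cap A_\alpha|=\omega$ for all $\alpha\ge\eta$. $\square$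

In the example $X=\{(t,m):m\in t\}$ we have $m_k\in t_k$, so the planted set $S$ contains $M$. The Spoiler thus puts into $\mathcal B$ a set that meets infinitely many of the $A_\alpha$ in infinite sets. This is one way in which he keeps $\mathcal B$ away from $\mathcal A$.

## 6. Finite support iterations on $\mathrm{Fn}(\gamma,\omega_1)$

We iterate with finite supports. In order to guess strategies later, we want a set of names for reals that does not depend on the iteration. So all iterands live on the set $\omega_1$, and conditions are finite functions into $\omega_1$.

For an ordinal $\gamma$ let $\mathrm{Fn}(\gamma,\omega_1)$ be the set of finite partial functions from $\gamma$ to $\omega_1$, and put $p(\xi)=0$ if $\xi\notin\operatorname{dom}p$. Suppose that, by recursion, $\dot\le_\xi$ is a $P_\xi$-name for a ccc preorder on the set $\omega_1$ with largest element $0$; this is the iterand $\dot Q_\xi$. Let $P_\gamma$ be $\mathrm{Fn}(\gamma,\omega_1)$ ordered by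
$$p\le q\iff\forall\xi\in\operatorname{dom}q\quad p{\restriction}\xi\Vdash_{P_\xi}p(\xi)\,\dot\le_\xi\,q(\xi).$$
Since $0$ is largest, we may equivalently quantify over all $\xi<\gamma$.

The restriction to the set $\omega_1$ costs nothing. If $Q$ is a forcing of size at most $\aleph_1$ with a largest element, take a surjection $f:\omega_1\to Q$ sending $0$ to the largest element, and let $\alpha\le\beta$ iff $f(\alpha)\le f(\beta)$. This preorder is equivalent to $Q$ as a forcing.

**Step 1: basic structure.** $P_\gamma$ is a preorder, by induction on $\gamma$. Reflexivity is clear. If $p\le q\le r$ and $\xi<\gamma$, then $p{\restriction}\xi\le q{\restriction}\xi$, so $p{\restriction}\xi$ forces both $p(\xi)\,\dot\le_\xi\,q(\xi)$ and $q(\xi)\,\dot\le_\xi\,r(\xi)$, which gives transitivity. We also have the following.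
$$\text{If }\xi\le\delta,\ q\in P_\delta,\ r\in P_\xi,\ r\le q{\restriction}\xi,\text{ then }r\cup q{\restriction}[\xi,\delta)\text{ extends both }q\text{ and }r.\tag{3}$$
Indeed, below $\xi$ use $r\le q{\restriction}\xi$ and $r\le r$; at coordinates from $\xi$ on, the function agrees with $q$, and $r$ has no coordinates there.

The order of $P_\xi$ is the restriction of that of $P_\delta$. If $p,q\in P_\xi$ have a common extension $u\in P_\delta$, then $u{\restriction}\xi\in P_\xi$ is one too. By (3), every $r\in P_\xi$ below $q{\restriction}\xi$ is compatible with $q$. So inclusion is a complete embedding of $P_\xi$ into $P_\delta$. If $G_\delta$ is $P_\delta$-generic, then $G_\xi=G_\delta\cap P_\xi$ is $P_\xi$-generic, and $G_\xi=\{p{\restriction}\xi:p\in G_\delta\}$ because $p\le p{\restriction}\xi$.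

Identify $p\in P_{\xi+1}$ with $(p{\restriction}\xi,p(\xi))$. Then $P_{\xi+1}$ consists of those elements of $P_\xi*\dot Q_\xi$ whose second coordinate is a check name. This set is dense: given $(p,\dot\beta)$, strengthen $p$ to decide the value of $\dot\beta\in\omega_1$. So $V[G_{\xi+1}]$ is a $\dot Q_\xi$-generic extension of $V[G_\xi]$.

**Step 2: chain condition.** Every $P_\gamma$ is ccc, by induction, and so preserves cardinals and cofinalities. Successor steps are the two-step iteration theorem. Let $\gamma$ be a limit and let uncountably many conditions be given. Thin out so that their domains form a $\Delta$-system, whose finite root is contained in some $\xi<\gamma$. As $P_\xi$ is ccc, there are two of the conditions, $p$ and $q$, such that $p{\restriction}\xi$ and $q{\restriction}\xi$ have a common extension $r\in P_\xi$. From $\xi$ on, their domains are disjoint, so $r\cup p{\restriction}[\xi,\gamma)\cup q{\restriction}[\xi,\gamma)$ is a function, and it extends both $p$ and $q$.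

**Step 3: names for reals.** Let $N_\gamma$ be the set of countable subsets of $\omega\times\mathrm{Fn}(\gamma,\omega_1)$, and for $\sigma\in N_\gamma$ put $\sigma[G]=\{m:\exists p\in G\;(m,p)\in\sigma\}$. The set $N_\gamma$ does not depend on the iteration. If $\dot D$ is a $P_\gamma$-name for a subset of $\omega$, choose for each $m$ a maximal antichain $K_m$ among the conditions forcing $m\in\dot D$. It is countable, so $\sigma=\{(m,p):m<\omega,\ p\in K_m\}\in N_\gamma$, and $\Vdash\dot D=\sigma[\dot G]$. Hence
$$\mathcal P(\omega)\cap V[G_\gamma]=\{\sigma[G_\gamma]:\sigma\in N_\gamma\}.\tag{4}$$
If $\sigma\in N_\gamma$ and $\gamma\le\delta$, then $\sigma[G_\delta]=\sigma[G_\gamma]$. If $\operatorname{cf}\gamma>\omega$, then $N_\gamma=\bigcup_{\xi<\gamma}N_\xi$, since countably many finite domains are bounded in $\gamma$. So in this case every subset of $\omega$ in $V[G_\gamma]$ lies in $V[G_\xi]$ for some $\xi<\gamma$.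

The next lemma is where the Luzin property carries us through limits. At a limit of cofinality $\omega$, a new set $D$ is approximated by hulls $E_n$ in the intermediate models. The sequence of these hulls need not lie in any one of those models, so we can only use what each of them knows about its own $E_n$, and then combine countably many pieces of information. Thresholds can be combined.

**Lemma 7.** Let $\delta$ be a limit ordinal, $\xi_0<\delta$, let $G_\delta$ be $P_\delta$-generic, and let $\mathfrak l=(\mathcal A,\langle A_\alpha\rangle)\in V[G_{\xi_0}]$ be a Luzin system in $V[G_\zeta]$ for every $\zeta\in[\xi_0,\delta)$. Then $\mathfrak l$ is a Luzin system in $V[G_\delta]$.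

*Proof.* Let $D\in V[G_\delta]$, $D\subseteq\omega$, $D\notin I(\mathcal A)$. If $\operatorname{cf}\delta>\omega$, then $D\in V[G_\zeta]$ for some $\zeta\in[\xi_0,\delta)$, and the threshold found there works.

Let $\operatorname{cf}\delta=\omega$, and let $\delta_n$ increase to $\delta$ with $\delta_0\ge\xi_0$. Let $\dot D$ be a name for $D$. Put
$$E_n=\{m:\exists q\in P_\delta\;(q{\restriction}\delta_n\in G_{\delta_n}\text{ and }q\Vdash m\in\dot D)\}\in V[G_{\delta_n}].$$
If $m\in D$, some $q\in G_\delta$ forces $m\in\dot D$, and $q{\restriction}\delta_n\in G_{\delta_n}$. So $D\subseteq E_n$, and $E_n\notin I(\mathcal A)$. As $\mathfrak l$ is a Luzin system in $V[G_{\delta_n}]$, there is $\eta_n<\omega_1$ with $|E_n\cap A_\alpha|=\omega$ for all $\alpha\ge\eta_n$. Choose the $\eta_n$ in $V[G_\delta]$ and let $\eta=\sup_n\eta_n$. Since $\omega_1$ is preserved, $\eta<\omega_1$.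

Suppose $\alpha\ge\eta$ and $D\cap A_\alpha\subseteq k$. Let $\dot A$ be a $P_{\xi_0}$-name for $A_\alpha$, and let $p\in G_\delta$ force $\dot D\cap\dot A\subseteq k$. Because $\operatorname{dom}p$ is finite, there is $n$ with $\operatorname{dom}p\subseteq\delta_n$; then $p\in G_{\delta_n}$. Pick $m\in E_n\cap A_\alpha$ with $m\ge k$, and $q$ witnessing $m\in E_n$. Take $r\in G_{\delta_n}$ below both $p$ and $q{\restriction}\delta_n$ with $r\Vdash m\in\dot A$. By (3), $r\cup q{\restriction}[\delta_n,\delta)$ extends $q$ and $r$, hence also $p$. So it forces $m\in\dot D\cap\dot A$ with $m\ge k$, although it is below $p$. This contradiction shows $|D\cap A_\alpha|=\omega$ for all $\alpha\ge\eta$. $\square$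

## 7. Guessing the Builder's strategies with $\diamondsuit$

From here on, $V\models\mathrm{CH}+\diamondsuit_{\omega_2}(S^2_1)$, and we consider iterations of length $\omega_2$ in the format of Section 6. Put $N=N_{\omega_2}=\bigcup_{\gamma<\omega_2}N_\gamma$. By CH, $|N_\gamma|\le\aleph_1^{\aleph_0}=\aleph_1$ for $\gamma<\omega_2$, and so $|N|=\aleph_2$. With (4) this gives
$$V[G_\gamma]\models\mathrm{CH}\quad\text{for all }\gamma<\omega_2.\tag{5}$$
So Lemma 6 and Proposition 2 are available at every intermediate stage.

A strategy in the final model is an object of the wrong type for $\diamondsuit$: it maps positions to moves. We code positions and moves by reals, reals by names in $N$, and thus a strategy by a function $\Psi:N\to N$ in $V$. Such a function can be guessed.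

**Lemma 8.** There are functions $\Psi_\gamma:N_\gamma\to N_\gamma$ $(\gamma\in S^2_1)$ in $V$ such that for every $\Psi:N\to N$ in $V$ the set $\{\gamma\in S^2_1:\Psi{\restriction}N_\gamma=\Psi_\gamma\}$ is stationary.

*Proof.* Let $h:\omega_2\to N\times N$ be a bijection and $\langle d_\gamma:\gamma\in S^2_1\rangle$ a $\diamondsuit_{\omega_2}(S^2_1)$-sequence. Let $\Psi_\gamma=h[d_\gamma]$ if this is a function from $N_\gamma$ to $N_\gamma$, and let $\Psi_\gamma$ be constant with value $\emptyset$ otherwise. Given $\Psi$, for each $\xi<\omega_2$ choose $f(\xi)<\omega_2$ so large that
$$N_\xi\times N_\xi\subseteq h[f(\xi)],\qquad h[\xi]\subseteq N_{f(\xi)}\times N_{f(\xi)},\qquad\Psi[N_\xi]\subseteq N_{f(\xi)}.$$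
This is possible, since $N_\xi$ and $\xi$ have size at most $\aleph_1$ and $N$ is the increasing union of the $N_\zeta$, $\zeta<\omega_2$. The limit ordinals $\gamma<\omega_2$ closed under $f$ form a club. Let such a $\gamma$ be in $S^2_1$. Since $\operatorname{cf}\gamma=\omega_1$, we have $N_\gamma=\bigcup_{\xi<\gamma}N_\xi$. The first inclusion then gives $N_\gamma\times N_\gamma\subseteq h[\gamma]$, the second gives $h[\gamma]\subseteq N_\gamma\times N_\gamma$, and the third gives $\Psi[N_\gamma]\subseteq N_\gamma$. For stationarily many of these $\gamma$ we also have $h^{-1}[\Psi]\cap\gamma=d_\gamma$. Then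
$$h[d_\gamma]=\Psi\cap h[\gamma]=\Psi\cap(N_\gamma\times N_\gamma)=\Psi{\restriction}N_\gamma,$$
which is a function from $N_\gamma$ to $N_\gamma$, so $\Psi_\gamma=\Psi{\restriction}N_\gamma$. $\square$

**Definition (coding).** Let $H(\omega_1)$ be the set of all sets whose transitive closure is countable. For $r\subseteq\omega$ let $i\,\epsilon_r\,j$ iff $2^i3^j\in r$. If $\epsilon_r$ is well-founded, let $\pi_r(j)=\{\pi_r(i):i\,\epsilon_r\,j\}$ and $\operatorname{dec}(r)=\pi_r(0)$. Otherwise let $\operatorname{dec}(r)=\emptyset$.

For instance, $\operatorname{dec}(\emptyset)=\emptyset$, and $r=\{2^13^0\}$ has $\operatorname{dec}(r)=\{\pi_r(1)\}=\{\emptyset\}$. Well-foundedness and the recursion for $\pi_r$ are absolute for transitive models of ZFC, so $\operatorname{dec}$ is absolute. Clearly $\operatorname{dec}(r)\in H(\omega_1)$. Conversely, every $x\in H(\omega_1)$ is $\operatorname{dec}(r)$ for some $r$: take a surjection $f$ from $\omega$ onto the transitive closure of $\{x\}$ with $f(0)=x$, and let $r=\{2^i3^j:f(i)\in f(j)\}$. Then $\epsilon_r$ is well-founded, and by induction $\pi_r(j)=\{f(i):f(i)\in f(j)\}=f(j)$, because $f$ is onto a transitive set. Positions and moves of the game are in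 $H(\omega_1)$.

## 8. Proof of Theorem A

We may fix $\{P_n:n<\omega\}$ in $V$, because the games for different partitions are isomorphic.

**Step 1: the iteration.** The purpose is to defeat, at stage $\gamma\in S^2_1$, the strategy coded by $\Psi_\gamma$, without harming one Luzin system from $V$. By Proposition 2, fix in $V$ a Luzin system $\mathfrak l=(\mathcal A,\langle A_\alpha:\alpha<\omega_1\rangle)$ with $|\mathcal A|=\aleph_1$. We define $\dot Q_\gamma$ for $\gamma<\omega_2$ by recursion. At each stage we describe the iterand in $V[G_\gamma]$ and take a name for a preorder on $\omega_1$, with largest element $0$, that is forced to be equivalent to it.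

If $\gamma\notin S^2_1$, let $\dot Q_\gamma$ be equivalent to Cohen forcing, which is countable.

If $\gamma\in S^2_1$, work in $V[G_\gamma]$, where by induction $\mathfrak l$ is a Luzin system. Define a Builder strategy $\Sigma_\gamma$ as follows. Let $x$ be a position with the Builder to move. By (4) there is $\sigma\in N_\gamma$ with $\operatorname{dec}(\sigma[G_\gamma])=x$; take the least one in a well-order of $N$ fixed in $V$. The reply $\Sigma_\gamma(x)$ is $\operatorname{dec}(\Psi_\gamma(\sigma)[G_\gamma])$ if this is a legal move, and some chosen legal move otherwise. By (5), CH holds, so Lemma 6 gives a Spoiler strategy for $\mathfrak L=\{\mathfrak l\}$. Play it against $\Sigma_\gamma$. Let $R_\gamma$ be the run and $\mathcal B_\gamma$ the resulting family. Let $\dot Q_\gamma$ be equivalent to $\mathbb M(\mathcal B_\gamma)$, which is ccc by Lemma 3 and has size at most $\mathfrak c=\aleph_1$.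

**Step 2: $\mathfrak a=\aleph_1$ in the final model.** By induction on $\gamma\le\omega_2$, $\mathfrak l$ is a Luzin system in $V[G_\gamma]$: at successor steps use Lemma 5 (Cohen forcing) or Lemma 6 (the forcing $\mathbb M(\mathcal B_\gamma)$), and at limit steps use Lemma 7 with $\xi_0=0$. Let $G=G_{\omega_2}$. By Fact 4, $\mathcal A$ is MAD of size $\aleph_1$ in $V[G]$. Hence $V[G]\models\mathfrak a=\aleph_1$.

**Step 3: reflecting a strategy.** Let $\Sigma\in V[G]$ be any Builder strategy. We find a stage at which it was treated. In $V[G]$ choose $\Sigma^*:\mathcal P(\omega)\to\mathcal P(\omega)$ with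
$$\operatorname{dec}(\Sigma^*(r))=\Sigma(\operatorname{dec}(r))\quad\text{whenever }\operatorname{dec}(r)\in\operatorname{dom}\Sigma.$$
Let $\dot\Sigma^*$ be a name for $\Sigma^*$ which the largest condition forces to be a function from $\mathcal P(\omega)$ to $\mathcal P(\omega)$. For each $\sigma\in N$, the value $\dot\Sigma^*(\sigma[\dot G])$ is a subset of $\omega$, so by Step 3 of Section 6 it has a name in $N$. Thus we can choose in $V$ a function $\Psi:N\to N$ with
$$\Vdash\dot\Sigma^*(\sigma[\dot G])=\Psi(\sigma)[\dot G]\quad\text{for all }\sigma\in N.$$
By Lemma 8 fix $\gamma\in S^2_1$ with $\Psi{\restriction}N_\gamma=\Psi_\gamma$. Let $x\in V[G_\gamma]$ be a position with the Builder to move, and let $\sigma\in N_\gamma$ with $\operatorname{dec}(\sigma[G_\gamma])=x$. Then $\sigma[G]=\sigma[G_\gamma]$ and $\Psi(\sigma)=\Psi_\gamma(\sigma)\in N_\gamma$, so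
$$\Sigma(x)=\operatorname{dec}(\Sigma^*(\sigma[G]))=\operatorname{dec}(\Psi(\sigma)[G])=\operatorname{dec}(\Psi_\gamma(\sigma)[G_\gamma]).\tag{6}$$
This is a legal move, and legality is absolute. So in the definition of $\Sigma_\gamma(x)$ the first case applied, and $\Sigma_\gamma(x)=\Sigma(x)$. Hence $\Sigma_\gamma$ is the restriction of $\Sigma$ to the positions in $V[G_\gamma]$.

**Step 4: the Spoiler wins the run $R_\gamma$.** All proper initial segments of $R_\gamma$ lie in $V[G_\gamma]$, legality is absolute and $\omega_1$ is preserved. So $R_\gamma$ is in $V[G]$ a complete legal run of length $\omega_1$ in which the Builder follows $\Sigma$. By Lemma 3, the generic set added by $\dot Q_\gamma$ is an infinite set in $V[G_{\gamma+1}]\subseteq V[G]$ almost disjoint from every member of $\mathcal B_\gamma$. So $\mathcal B_\gamma$ is not maximal in $V[G]$, the Spoiler wins this run, and $\Sigma$ is not a winning strategy.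

**Step 5: relative consistency.** The forcing $P_{\omega_2}$ is ccc, which proves the precise statement. If ZFC is consistent, so is ZFC + $V=L$, which implies CH and $\diamondsuit_{\omega_2}(S^2_1)$ by Jensen's theorem. This proves Theorem A. $\blacksquare$

## 9. Both players without winning strategies: proof of Theorem B

Let $\mathbb G_B$ (respectively $\mathbb G_S$) be the variant of the game in which the Builder (respectively the Spoiler) plays in each of his turns a nonempty countable AD family of infinite sets, each almost disjoint from all sets played before. The other player still plays single sets. Playing singletons is allowed, so a winning strategy for the Builder in the original game yields one in $\mathbb G_B$, and a winning strategy for the Spoiler in the original game yields one in $\mathbb G_S$. Hence it suffices to exclude winning strategies for the Builder in $\mathbb G_B$ and for the Spoiler in $\mathbb G_S$. Positions and moves are still in $H(\omega_1)$, and position families are still countable.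

To defeat a Spoiler strategy we do not need a new kind of forcing. In an intermediate model CH holds, so the Builder's strategy from Proposition 2 beats the Spoiler there and leaves behind a Luzin system. We then protect this Luzin system for the rest of the iteration, just as we protected $\mathfrak l$. This is why Lemma 6 was stated for up to $\aleph_1$ Luzin systems at once, and why Lemma 7 allows $\mathfrak l$ to appear at a later stage $\xi_0$.

**Step 1: the modified iteration.** Repeat the construction of Section 8, with the following change at stages $\gamma\in S^2_1$. In $V[G_\gamma]$ decode $\Psi_\gamma$ in two ways, with the same recipe (reply $\operatorname{dec}(\Psi_\gamma(\sigma)[G_\gamma])$ if this is a legal move, some chosen legal move otherwise): as a Builder strategy $\Sigma_\gamma$ in $\mathbb G_B$, and as a Spoiler strategy $T_\gamma$ in $\mathbb G_S$.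

First play $T_\gamma$ against the Builder's strategy of Proposition 2. Let $R'_\gamma$ be the run, and let $\mathfrak l_\gamma$ be the resulting Luzin system of $V[G_\gamma]$. Its first coordinate is the family produced by $R'_\gamma$.

Then let $\mathfrak L_\gamma=\{\mathfrak l\}\cup\{\mathfrak l_\xi:\xi\in S^2_1\cap(\gamma+1)\}$. We fix names for the $\mathfrak l_\xi$ along the recursion, so $\mathfrak L_\gamma\in V[G_\gamma]$, and $|\mathfrak L_\gamma|\le\aleph_1$. Its elements are Luzin systems in $V[G_\gamma]$ by the induction in Step 2. Play $\Sigma_\gamma$ against the Spoiler's strategy of Lemma 6 for $\mathfrak L_\gamma$, let $\mathcal B_\gamma$ be the resulting family, and let $\dot Q_\gamma$ be equivalent to $\mathbb M(\mathcal B_\gamma)$.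

**Step 2: all the Luzin systems survive.** By induction on $\zeta$, each $\mathfrak l_\xi$ $(\xi\in S^2_1)$ is a Luzin system in $V[G_\zeta]$ for all $\zeta\in[\xi,\omega_2]$. For $\zeta=\xi$ this is Proposition 2 in $V[G_\xi]$. For the step from $\zeta$ to $\zeta+1$ use Lemma 5 if $\zeta\notin S^2_1$, and Lemma 6 if $\zeta\in S^2_1$, since then $\mathfrak l_\xi\in\mathfrak L_\zeta$ (this includes $\zeta=\xi$). At limits $\zeta>\xi$ use Lemma 7 with $\xi_0=\xi$. The same argument, starting from stage $0$, applies to $\mathfrak l$. So in $V[G]$ the first coordinate of $\mathfrak l$ is MAD of size $\aleph_1$ and $\mathfrak a=\aleph_1$. As $\aleph_1\le\mathfrak b\le\mathfrak a$, also $\mathfrak b=\aleph_1$.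

**Step 3: the Builder.** Steps 3 and 4 of Section 8 apply word for word to a Builder strategy in $\mathbb G_B$. The only point to check is that (6) still gives a legal move in the sense of $V[G_\gamma]$: the value is $\operatorname{dec}$ of a real of $V[G_\gamma]$, so it lies in $H(\omega_1)$ of that model and is a countable family there, and the almost disjointness requirements are absolute. So no Builder strategy in $\mathbb G_B$ is winning in $V[G]$.

**Step 4: the Spoiler.** Let $T\in V[G]$ be a Spoiler strategy in $\mathbb G_S$. The argument of Step 3 of Section 8, applied to $T$ and to positions with the Spoiler to move, gives $\gamma\in S^2_1$ such that $T_\gamma$ is the restriction of $T$ to the positions in $V[G_\gamma]$. So $R'_\gamma$ is in $V[G]$ a complete legal run in which the Spoiler follows $T$. The family it produces is the first coordinate of $\mathfrak l_\gamma$, which is a Luzin system in $V[G]$ by Step 2. By Fact 4 this family is MAD in $V[G]$. The Builder wins this run, so $T$ is not winning.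

**Step 5: the cardinals.** By (4), $\mathfrak c\le|N|=\aleph_2$ in $V[G]$. Let $\aleph_1$ many meager sets be given in $V[G]$; enlarging them, we may assume that they are meager Borel sets. Each has a code of the form $\sigma[G]$ with $\sigma\in N_{\gamma'}$ for some $\gamma'<\omega_2$. Since $\omega_2$ is regular in $V[G]$, all these codes lie in one $V[G_\gamma]$ with $\gamma<\omega_2$, and increasing $\gamma$ we may take it to be a successor ordinal, so $\gamma\notin S^2_1$. The Cohen real added at stage $\gamma$ avoids every meager Borel set coded in $V[G_\gamma]$. So the given sets do not cover $2^\omega$. Together with the trivial bound $\operatorname{cov}(\mathcal M)\le\mathfrak c$ we get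
$$\aleph_2\le\operatorname{cov}(\mathcal M)\le\mathfrak c\le\aleph_2.$$

**Step 6: minimality of $\mathfrak c=\aleph_2$.** By Proposition 2, CH implies that the Builder has a winning strategy. So $\mathfrak c\ge\aleph_2$ is necessary for him not to have one, and $\mathfrak c=\aleph_2$ is the least possible value. This proves Theorem B. $\blacksquare$
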